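# Nash-Product Allocations in Graphical Cake Cutting Are $\frac92$-Envy-Free

## Cakes, pieces, allocations, valuations

**Definition (cake).** The cake is a finite connected graph $G=(V,E)$, viewed as a topological space in which each edge is a closed interval of length $1$ joining its two endpoint vertices. The cake lies on the edges, and edges may be subdivided. We measure distances in $G$ by the length of a shortest path, so that $G$ is a compact metric space.

Examples are a single edge (the interval $[0,1]$), a triangle, and a star: a center $c$ joined to several leaves. We call the edges of a star its legs. More generally, in any graph, a leg at a vertex $c$ is an edge from $c$ to a vertex that lies on no other edge.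

**Definition (piece).** A piece is a nonempty finite union of closed subintervals of edges that is connected as a subset of $G$.

In the star with legs $L_1,L_2,L_3$, the set $L_1\cup L_2$ is a piece. The union of $L_1$ with the outer half of $L_3$ is not, because it is disconnected. In a triangle, delete the open middle third of one edge $e$; what remains is a piece, and it meets $e$ in two intervals.

Two sets are called essentially disjoint if their intersection is finite.

**Definition (allocation).** There are $n\ge1$ agents. An allocation $(A_1,\dots,A_n)$ gives each agent $i$ one piece $A_i$; the pieces are pairwise essentially disjoint, and their union is $G$.

In the three-leg star, $A_1=L_1\cup L_2$, $A_2=L_3$ is an allocation for two agents; the pieces share only $c$.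

**Definition (valuation).** Each agent $i$ has a valuation $\mu_i$: a nonnegative, additive, non-atomic measure on $G$, given by an integrable density on each edge, with $\mu_i(G)=1$. The valuations are identical if $\mu_1=\dots=\mu_n$; in general they are arbitrary.

For example, on the three-leg star $\mu_i$ may be uniform, with value $\frac13$ on each leg, or it may put all its value on a short subinterval of $L_1$. Finite sets have measure $0$, so the shared points of an allocation do not matter for values. On an edge $e\cong[0,1]$, the value $\mu_i([s,t])$ depends continuously on $s$ and $t$.

In examples I sometimes use valuations that are not normalized. Multiplying $\mu_i$ by a constant $c_i>0$ does not change any ratio $\mu_i(A_j)/\mu_i(A_i)$, and it multiplies every product $\prod_i\mu_i(A_i)$ by the same constant, so nothing we say about ratios or about maximizers of the product is affected.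

**Definition ($\alpha$-EF).** For $\alpha\ge1$, an allocation is $\alpha$-EF if $\alpha\,\mu_i(A_i)\ge\mu_i(A_j)$ for all agents $i,j$. Envy-free means $1$-EF.

In the allocation $A_1=L_1\cup L_2$, $A_2=L_3$ with uniform valuations, agent $2$ has $\frac13$ and sees $\frac23$. The allocation is $2$-EF and not $\alpha$-EF for any $\alpha<2$.

**Definition ($\alpha$-additive-EF).** For $0\le\alpha\le1$, an allocation is $\alpha$-additive-EF if $\mu_i(A_i)\ge\mu_i(A_j)-\alpha$ for all $i,j$.

The allocation just described is $\frac13$-additive-EF. The additive notion says little about ratios: if $\mu_i(A_i)=0$ and $\mu_i(A_j)=\frac12$, the additive condition with $\alpha=\frac12$ holds for this pair, while no factor $\alpha$ satisfies the multiplicative one.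

**Definition (Nash product, Pareto optimality).** The Nash product of an allocation is $\prod_i\mu_i(A_i)$. A maximizer is an allocation with the largest Nash product among all allocations. An allocation is Pareto optimal if no other allocation gives every agent at least as much and some agent strictly more.

In the example the Nash product is $\frac23\cdot\frac13=\frac29$. Remember this number.

We need two small topological facts.

**Fact 1.** *A piece $P$ with more than one point has no isolated points, and it is the union of the nondegenerate intervals in any representation of it as a finite union of closed intervals.*

An isolated point $p$ would make $\{p\}$ a proper nonempty subset of $P$ that is open and closed in $P$, contradicting connectedness. Now let $Q$ be the union of the nondegenerate intervals in a representation of $P$. Then $Q$ is closed, so $P\setminus Q$ is open in $P$. It is also finite, so each of its points is isolated in $P$. Hence $P\setminus Q=\emptyset$. Note that a piece of positive value always has more than one point.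

**Fact 2 (leg rule).** *Let $L$ be a leg at $c$. Two essentially disjoint pieces, neither of which is contained in $L$, cannot both meet $L\setminus\{c\}$.*

Let $P$ be a piece containing a point $x\in L\setminus\{c\}$ and a point $w\notin L$. I claim that $P$ contains the whole segment from $c$ to $x$. Let $z\neq x$ be on that segment. Then $G\setminus\{z\}$ is the disjoint union of two open sets: the part of $L$ beyond $z$, which contains $x$, and the rest, which contains $w$. If $z\notin P$, these two sets would disconnect $P$. So $z\in P$. If two pieces both fit this description for the same leg $L$, they share a nondegenerate segment starting at $c$, so they are not essentially disjoint.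

In particular, a piece that has positive measure (for some density) in at least two legs at $c$ is contained in neither. So two essentially disjoint pieces of this kind use disjoint sets of legs.

## Is there one constant for all graphs and all valuations?

An envy-free allocation need not exist. The following positive results are known; they are listed with the problem, whose source is "Approximate Envy-Freeness in Graphical Cake Cutting", https://www.comp.nus.edu.sg/~yuens/graphical-cake-slides.pdf:

1. for every connected graph and arbitrary valuations, a $\frac12$-additive-EF allocation exists;
2. for stars and arbitrary valuations, a $(3+\varepsilon)$-EF allocation exists for every $\varepsilon>0$;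
3. for every connected graph and identical valuations, a $(2+\varepsilon)$-EF allocation exists for every $\varepsilon>0$;
4. for stars and identical valuations, a $2$-EF allocation exists.

The problem posed there asks for general graphs and non-identical valuations at once. Is there a constant $\alpha\ge1$, independent of the graph, the number of agents and the valuations, such that an $\alpha$-EF allocation always exists? The answer is yes.

**Theorem 1.** *For every finite connected graph $G$, every $n\ge1$ and all valuations $\mu_1,\dots,\mu_n$, there is an allocation maximizing $\prod_i\mu_i(A_i)$ over all allocations. The maximum is positive, and every maximizer is $\frac92$-EF and Pareto optimal.*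

**Theorem 2.**

* (a) *For every $n\ge2$, no constant $\alpha<2$ suffices, even for stars and identical valuations.*
* (b) *For $n=2$, a $2$-EF allocation always exists, so $2$ is the sharp constant for $n=2$.*
* (c) *The bound $\frac92$ is best possible for Nash-product maximizers: for every $\varepsilon\in(0,\frac12)$ there is an instance all of whose maximizers fail to be $(\frac92-2\varepsilon)$-EF.*
* (d) *Let $\delta>0$. From any allocation with product $\Pi_0>0$, a sequence of at most $\ln(1/\Pi_0)/\ln(1+\delta)$ explicit moves leads to a $\frac92(1+\delta)$-EF allocation.*

So the optimal universal constant lies in $[2,\frac92]$. We do not determine its exact value.

For $n=1$ the only allocation is $A_1=G$, with product $1$, and Theorem 1 is trivial. From here on $n\ge2$.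

## Two agents on an interval, and stars with an odd number of legs

Let the cake be a single edge and $n=2$. Agent $1$ cuts the interval at a point where both sides have $\mu_1$-value $\frac12$, agent $2$ takes the side it prefers, and agent $1$ takes the other. Nobody envies anybody, so the constant is $1$. This is cut and choose.

Now take the three-leg star, $n=2$, uniform identical valuations. By the leg rule the two pieces cannot both have positive measure in two or more legs, since there are only three legs. So one piece has positive measure in at most one leg and has value at most $\frac13$. The other has value at least $\frac23$. No allocation is better than $2$-EF. The same argument works for all $n$.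

**Proof of Theorem 2(a).** Take a star with $2n-1$ legs and identical valuations, uniform with value $1$ per leg, so the total is $2n-1$. Fix any allocation and let $m$ be the smallest value of a piece in it.

Suppose $m>1$. Then every piece has positive measure in at least two legs. By the leg rule the $n$ pieces use pairwise disjoint sets of legs, each of size at least two, so there are at least $2n$ legs. This is a contradiction, so $m\le1$.

The other $n-1$ pieces have total value $2n-1-m\ge2n-2$, so one of them has value at least $2$. If the allocation were $\alpha$-EF, the owner of the smallest piece would satisfy $\alpha m\ge2$. With $m\le 1$ this forces $\alpha\ge2$ (and it is impossible for any $\alpha$ if $m=0$). $\square$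

## Maximizing the smallest value does not bound the envy

How should one look for a good allocation in general? A natural first try is to be fair to the poorest agent: choose an allocation that maximizes $\min_i\mu_i(A_i)$. If $i$ envied $k$ by a huge factor, one would take part of $A_k$ away and give it to $i$. Let us see where this breaks.

Let $N\ge2$, and let the cake be a path $a,b,c$ with edges $E_1=ab$ and $E_2=bc\cong[0,1]$, where $b$ is the point $0$. There are $N+1$ agents. Agents $k_1,\dots,k_N$ have uniform valuations, with value $1$ on $E_2$ and $0$ on $E_1$. Agent $i$ has value $\frac1N$ on $E_1$, and the remaining $1-\frac1N$ uniformly on $T=[0,\frac1{2N}]\subset E_2$.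

Giving $E_1$ to $i$ and the cells $[\frac{j-1}N,\frac jN]$ of $E_2$ to $k_1,\dots,k_N$ makes all values equal to $\frac1N$. No allocation has a larger minimum, since the $N$ agents $k_j$ share at most $1$. So consider any allocation with minimum $\frac1N$. Each $k_j$ holds length at least $\frac1N$ of $E_2$, hence exactly $\frac1N$, and nothing of positive length is left there for $i$. All pieces are intervals of the path, so the $k_j$ hold exactly the cells listed above, in some order, up to finitely many points. Hence $\mu_i(A_i)\le\frac1N$, while the owner of the first cell holds a piece of $\mu_i$-value at least $1-\frac1N$. The ratio is at least $N-1$, so it is unbounded.

The exact point of failure is this. Agent $i$ is not poorer than the agent $k$ that it envies; both have value $\frac1N$ in their own measures. So any loss to $k$, however modest, lowers the minimum, and no gain to $i$ can compensate. But the trade is excellent: give $E_1\cup[0,\frac1{2N}]$ to $i$ and $[\frac1{2N},\frac1N]$ to the owner $k$ of the first cell. Then $k$ keeps half of what it had, and $i$ goes from $\frac1N$ to $1$, a factor of $N$.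

## Counting gains and losses as factors

We want an objective that accepts such a trade: a bounded factor lost by $k$ against a large factor gained by $i$. The product $\prod_l\mu_l(A_l)$ does this. In the example the trade multiplies it by $N\cdot\frac12$.

So suppose $i$ envies $k$ by a factor $\rho$, that is $\mu_i(A_k)=\rho\,\mu_i(A_i)$. We cut $A_k$ into two connected parts that $i$ finds roughly balanced, give one to $i$ and the other to $k$. Agent $i$ abandons its old piece $A_i$, which some neighbor absorbs at no harm, since values are nonnegative. If $i$ receives at least a fixed fraction of $\mu_i(A_k)$, its factor is a constant times $\rho$; if $k$ keeps at least a fixed fraction, its factor is bounded below. For large $\rho$ the product then grows, which is impossible at a maximizer.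

What remains is to cut a connected piece in a balanced way while keeping both parts connected, to do the accounting, and to show that a maximizer exists and has positive product.

## Splitting a connected piece with fractions between $\frac13$ and $\frac12$

**Lemma 1 (splitting).** *Let $A$ be a piece and $\mu$ a finite non-atomic measure with $\mu(A)>0$. Then $A=X\cup Y$ with $X,Y$ essentially disjoint pieces and $\frac13\mu(A)\le\mu(X)\le\frac12\mu(A)$.*

The fraction $\frac13$ cannot be improved. For $A$ the three-leg star with uniform $\mu$, we saw that one of two essentially disjoint pieces has positive measure in at most one leg, hence at most $\frac13$ of the measure.

Proof. Scale $\mu$ so that $\mu(A)=1$. Since $\mu(A)>0$, the piece $A$ has more than one point, and by Fact 1 it is a finite union of nondegenerate intervals.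

**Step 1: reduce to a tree.** The purpose is to make every point a cut point, so that connected parts are easy to describe. Take as vertices all endpoints of these intervals and all vertices of $G$ that lie in $A$. They cut $A$ into finitely many closed segments, and $A$ becomes a finite connected graph whose edges are these segments. Choose a spanning tree. For each non-tree edge $f=uv$, detach $f$ at one end, say $v$, and give it a new leaf $v_f$ there. (For a triangle, this cuts one edge loose at one corner and produces a path with three edges.) The result is the spanning tree with extra pendant edges, so it is a tree $B$. Let $q:B\to A$ be the map that glues each $v_f$ back to $v$. It is continuous and surjective, and it is injective except over finitely many points, all of them vertices of $A$. Transport $\mu$ to $B$ edge by edge; since finite sets have measure $0$, the measure of a finite union of intervals in $B$ equals the $\mu$-measure of its image.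

Suppose $B=X'\cup Y'$ where $X',Y'$ are connected finite unions of closed intervals with $X'\cap Y'$ finite. Then $X=q(X')$ and $Y=q(Y')$ are connected finite unions of closed intervals with union $A$ and with the same measures as $X',Y'$. A point of $X\cap Y$ is either the image of a point of $X'\cap Y'$ or has at least two preimages under $q$. There are finitely many such points. So it suffices to split $B$, and we may assume that $A$ itself is a tree.

For a point $p$ of the tree $A$, the branches at $p$ are the closures of the components of $A\setminus\{p\}$. There are finitely many. Each is connected, is a finite union of closed intervals and contains $p$, and two different branches meet only in $p$. So their measures add up to $1$. For instance, the center of the three-leg star has three branches, the legs, and an interior point of an edge of a tree always has exactly two branches.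

**Step 2: find a balanced point.** We show that some point $p$ has all its branches of measure at most $\frac12$. Suppose that no vertex has this property. Then every vertex $v$ has a branch of measure greater than $\frac12$, and only one, since the measures add up to $1$. This branch contains exactly one edge at $v$; call it $g(v)$. A tree has fewer edges than vertices, so $g(u)=g(v)$ for two vertices $u\neq v$. This edge is incident to both, so it is $uv$.

For $x$ on the edge $uv$, let $f(x)$ be the measure of the part of $A$ beyond $x$ on the side of $v$. Since $\mu$ is non-atomic, $f$ is continuous. At $x=u$ this part is the branch at $u$ containing $g(u)=uv$, so $f(u)>\frac12$. At $x=v$ it is the complement of the branch at $v$ containing $g(v)=uv$, up to the point $v$; that branch has measure greater than $\frac12$, so $f(v)<\frac12$. By the intermediate value theorem $f(x)=\frac12$ at some interior point $x$ of the edge, and the two branches at $x$ have measures $f(x)=\frac12$ and $1-f(x)=\frac12$. So $p=x$ works.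

**Step 3: group the branches.** Let the branches at $p$ have measures $b_1\ge b_2\ge\dots\ge b_r$, with $\sum_jb_j=1$ and $b_1\le\frac12$; in particular $r\ge2$.

If $b_1\ge\frac13$, let $X$ be the first branch and $Y$ the union of the others. Then $\mu(X)=b_1\in[\frac13,\frac12]$.

If $b_1<\frac13$, add branches one at a time until the sum is first at least $\frac13$. Before the last addition the sum was less than $\frac13$, and the last branch has measure less than $\frac13$, so the sum is in $[\frac13,\frac23)$. Hence some branches remain, and their total is in $(\frac13,\frac23]$. The two totals add up to $1$, so one of the two groups has measure at most $\frac12$, and it has measure at least $\frac13$. Let $X$ be the union of that group and $Y$ the union of the other.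

In both cases $X$ and $Y$ are unions of branches that all contain $p$, so they are connected, and $X\cap Y=\{p\}$. $\square$

## The swap and the constant $\frac29$

Let $i$ envy $k$ by the factor $\rho$, and split $A_k=X\cup Y$ by Lemma 1 using agent $i$'s measure. Both parts are worth at least $\frac13\mu_i(A_k)$ to $i$. The simplest rule is to let $k$ choose: $k$ keeps at least $\frac12$ of its value, and $i$ gets at least $\frac\rho3$ times its old value. The product changes by a factor of at least $\frac\rho6$, which would already prove that maximizers are $6$-EF. But this rule can be wasteful. If $X$ is $\frac13$ of $A_k$ for $i$ and exactly $\frac12$ of $A_k$ for $k$, then $k$ is indifferent and may keep $Y$, leaving $\frac13$ to $i$, while giving $Y$ to $i$ would leave $\frac23$ to $i$ at the same cost to $k$. The better rule compares the two agents' opinions of $X$: whoever thinks $X$ is the larger fraction gets $X$.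

**Lemma 2 (swap).** *Let $(A_1,\dots,A_n)$ be an allocation with $\mu_l(A_l)>0$ for all $l$. Suppose $\mu_i(A_k)=\rho\,\mu_i(A_i)$ with $i\ne k$ and $\rho>0$. Then there is an allocation whose product is at least $\frac{2\rho}9\prod_l\mu_l(A_l)$.*

Proof.

**Step 1: divide $A_k$ between $i$ and $k$.** This step produces the gain. We have $\mu_i(A_k)=\rho\,\mu_i(A_i)>0$, so Lemma 1 applies to $A_k$ and $\mu_i$ and gives $A_k=X\cup Y$. Put
$$x=\frac{\mu_i(X)}{\mu_i(A_k)}\in\left[\tfrac13,\tfrac12\right],\qquad y=\frac{\mu_k(X)}{\mu_k(A_k)}\in[0,1].$$
Since $X\cap Y$ is finite, $Y$ has the fractions $1-x$ for $i$ and $1-y$ for $k$.

If $y\le x$, give $X$ to $i$ and $Y$ to $k$. The value of $i$ goes from $\mu_i(A_i)$ to $x\,\mu_i(A_k)=\rho x\,\mu_i(A_i)$, and that of $k$ is multiplied by $1-y$. So the product is multiplied by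
$$\rho\,x(1-y)\ \ge\ \rho\,x(1-x).$$
If $y>x$, give $Y$ to $i$ and $X$ to $k$. The product is multiplied by
$$\rho\,(1-x)\,y\ \ge\ \rho\,x(1-x).$$
The function $x(1-x)$ is increasing on $[\frac13,\frac12]$, so it is at least $\frac13\cdot\frac23=\frac29$ there. In both cases the factor is at least $\frac{2\rho}9$.

**Step 2: dispose of the old piece $A_i$.** The pieces must cover $G$ again, and $A_i$ is now unassigned. The sets $A_i$ and
$$\bigcup_{l\ne i}A_l=X\cup Y\cup\bigcup_{l\ne i,k}A_l$$
are closed and nonempty and cover the connected space $G$, so they intersect. Hence $A_i$ meets one of the current pieces $X$, $Y$, $A_l$ ($l\ne i,k$). Add $A_i$ to that piece. The enlarged piece is a union of two connected sets with a common point, so it is connected. The pieces are still pairwise essentially disjoint, because $X\cap Y$ is finite and $A_i$ has finite intersection with each $A_l$, $l\neq i$, hence also with $X$ and $Y$. They cover $G$, and no value has decreased. $\square$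

If an allocation with positive product is a maximizer, Lemma 2 forces $\rho\le\frac92$ for every pair. So we need a maximizer, with positive product.

## Positive products exist, and the maximum is attained

**Lemma 3 (positive product).** *There is an allocation with $\prod_i\mu_i(A_i)>0$.*

Proof. The plan is to give each agent a small interval that it likes, and then to attach the leftovers. The support of $\mu_i$ is the set of points all of whose neighborhoods have positive measure, and its complement has measure $0$. A finite support would therefore carry all of $\mu_i$ on a finite set, which has measure $0$. So each support is infinite, and we can choose one after another distinct points $x_1,\dots,x_n$ in the interiors of edges with $x_i$ in the support of $\mu_i$. Choose pairwise disjoint closed intervals $I_i$ inside the interiors of edges, with $x_i$ in the interior of $I_i$. Then $\mu_i(I_i)>0$.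

The closure of $G\setminus\bigcup_iI_i$ has finitely many components, each a finite union of closed intervals. Let $C$ be one of them. If $C$ met no $I_j$, then $C$ on the one hand, and the union of all $I_j$ and all other components on the other, would be disjoint nonempty closed sets covering $G$, contradicting connectedness. So $C$ meets some $I_j$. It meets the intervals $I_j$ only in their endpoints, because the interior of $I_j$ is an open set disjoint from $G\setminus\bigcup_iI_i$ and hence from its closure. Add each component to one $I_j$ that it meets, and let $A_j$ be $I_j$ together with the components added to it. Each $A_j$ is connected. The $I_j$ are disjoint, the components are disjoint, and a component meets an interval $I_j$ in at most two points, so the $A_j$ are pairwise essentially disjoint. They cover $G$, and $\mu_j(A_j)\ge\mu_j(I_j)>0$. $\square$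

**Lemma 4 (existence of a maximizer).** *The product $\prod_i\mu_i(A_i)$ attains its maximum over all allocations.*

Proof. The idea is that an allocation is described by boundedly many numbers and labels, so compactness applies.

**Step 1: a piece meets an edge in at most two intervals.** This bounds the number of cut points. Let $P$ be a piece and $e$ an edge. The set $P\cap e$ is a finite union of closed intervals (possibly points), so it has finitely many components, each closed and each open in $P\cap e$. Suppose that there are at least two, and that one of them, $C$, contains no endpoint of $e$. Then $C$ lies in the interior of $e$, which is an open subset of $G$, so $C$ is open in $P$. It is also closed in $P$, nonempty, and not all of $P$. This contradicts the connectedness of $P$. So if there are at least two components, each contains an endpoint of $e$, and since they are disjoint there are exactly two.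

**Step 2: encode an allocation with positive product.** Let $(A_i)$ be such an allocation. Each $A_i$ has positive value, so it has more than one point. Fix an edge $e\cong[0,1]$ and consider all nondegenerate components of the sets $A_1\cap e,\dots,A_n\cap e$. By Step 1 there are at most $2n$. Components of the same set are disjoint, and components of different sets meet in finitely many points, so these intervals have disjoint interiors. They cover $e$ up to the finitely many degenerate components, and their union is closed, so they cover $e$. Reading from left to right, we get breakpoints
$$0=t_0<t_1<\dots<t_r=1,\qquad 1\le r\le2n,$$
and for each $s\in\{1,\dots,r\}$ a label $\lambda(s)\in\{1,\dots,n\}$ such that $[t_{s-1},t_s]$ is a component of $A_{\lambda(s)}\cap e$. Do this for every edge. By Fact 1, $A_i$ is a union of finitely many nondegenerate intervals, each lying in an edge and hence in one of these components. So $A_i$ is the union of all intervals labelled $i$, over all edges.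

**Step 3: pass to a limit.** Let $S$ be the supremum of the products. It is at most $1$, and positive by Lemma 3. Take allocations $(A_i^{t})$, $t=1,2,\dots$, with positive products converging to $S$. There are finitely many possibilities for the numbers $r$ and the labels on the finitely many edges, so after passing to a subsequence these are the same for all $t$. After passing to a further subsequence all breakpoints converge, by compactness of $[0,1]$. The limits on each edge satisfy $0=t_0\le t_1\le\dots\le t_r=1$. Let $A_i$ be the union of the limit intervals labelled $i$. Each $A_i^t$ has at least one interval, so $A_i$ is nonempty.

**Step 4: the limit is an allocation with product $S$.** There are four things to check.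

Connectedness. Suppose $A_i=K\cup M$ with $K,M$ disjoint, nonempty and closed. Each limit interval labelled $i$ is connected, so it lies in $K$ or in $M$, and both cases occur. Let $d>0$ be the distance between the compact sets $K$ and $M$. If the breakpoints $a_t,b_t$ converge to $a,b$, every point of $[a_t,b_t]$ has distance at most $\max(|a_t-a|,|b_t-b|)$ from $[a,b]$. So for large $t$ each interval of $A_i^t$ lies within distance $\frac d3$ of its limit. Then the intervals of $A_i^t$ with limits in $K$ and those with limits in $M$ form two nonempty closed sets at distance at least $\frac d3$ whose union is $A_i^t$. This contradicts the connectedness of $A_i^t$.

Covering. On each edge the limit intervals $[t_{s-1},t_s]$, $s=1,\dots,r$, cover $[0,1]$.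

Essential disjointness. Two different limit intervals on the same edge meet in at most one point, and two on different edges meet only in vertices.

Values. The intervals of $A_i^t$ have finite pairwise intersections, and so do their limits, so values are sums over intervals. The value $\mu_i([a,b])$ depends continuously on the endpoints. Hence $\mu_i(A_i)=\lim_t\mu_i(A_i^t)$, and the product of the limit is $S$.

Since $S>0$, every $A_i$ has more than one point, and by Fact 1 degenerate limit intervals may be dropped from it. So $(A_i)$ is an allocation that attains the supremum. $\square$

## Nash-product maximizers are $\frac92$-EF

**Proof of Theorem 1.** Let $n\ge2$. By Lemmas 3 and 4 a maximizer exists and the maximum is positive. Let $(A_i)$ be any maximizer; then all values $\mu_l(A_l)$ are positive.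

Suppose $\mu_i(A_k)>\frac92\mu_i(A_i)$ for some $i,k$; then $i\ne k$. Apply Lemma 2 with $\rho=\mu_i(A_k)/\mu_i(A_i)>\frac92$. It gives an allocation whose product is at least $\frac{2\rho}9>1$ times the maximum, a contradiction. So $\frac92\mu_i(A_i)\ge\mu_i(A_k)$ for all $i,k$.

Suppose another allocation gave every agent at least as much and some agent strictly more. Since all values $\mu_l(A_l)$ are positive, its product would be strictly larger, a contradiction. So $(A_i)$ is Pareto optimal. $\square$

## Two agents, and a bounded number of swaps

**Proof of Theorem 2(b).** We repeat cut and choose, with Lemma 1 as the knife. Apply Lemma 1 to the piece $G$ and the measure $\mu_1$: $G=X\cup Y$, and both parts have $\mu_1$-value in $[\frac13,\frac23]$. Agent $2$ takes the part it prefers and agent $1$ takes the other. Agent $2$ has no envy. Agent $1$ has at least $\frac13$ and values the other part at most $\frac23$. So the allocation is $2$-EF. By (a) with $n=2$, no smaller constant works. $\square$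

**Proof of Theorem 2(d).** As long as some agents $i,k$ satisfy $\mu_i(A_k)>\frac92(1+\delta)\mu_i(A_i)$, perform the move of Lemma 2. The product is positive at the start, and each move multiplies it by at least $\frac{2\rho}9>1+\delta$, so it stays positive and Lemma 2 stays applicable. The valuations are normalized, so the product never exceeds $1$. After $t$ moves we have $\Pi_0(1+\delta)^t\le1$, so $t\le\ln(1/\Pi_0)/\ln(1+\delta)$. When no move is possible, the allocation is $\frac92(1+\delta)$-EF by definition. $\square$

## A bridge and three legs: $\frac92$ is sharp for maximizers

To see that maximizers can be this bad, we try to make the estimates in Lemma 2 tight at once. The number $\frac29=\frac13\cdot\frac23$ came from a split of $A_k$ in proportions $\frac13:\frac23$ on which $i$ and $k$ agree. So we let $A_k$ be a three-leg star on which both are uniform. We also want the old piece $A_i$ to be useless to $i$ after the swap, so that $i$ cannot keep it together with its share of the legs. For this we put a bridge in between, owned by a third agent.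

**Proof of Theorem 2(c).** Let $\varepsilon\in(0,\frac12)$ and $\alpha=\frac92-\varepsilon$. The graph has an edge $E_1=ab$, an edge $E_2=bc$, and three legs $L_1,L_2,L_3$ at $c$. There are three agents $i,j,k$. All values are uniform on edges and not normalized:

* agent $i$ has value $1$ on $E_1$ and $\frac\alpha3$ on each leg;
* agent $j$ has value $1$ on $E_2$ only;
* agent $k$ has value $\frac13$ on each leg only.

**Step 1: a benchmark.** The allocation $A_i=E_1$, $A_j=E_2$, $A_k=L_1\cup L_2\cup L_3$ has product $1$. We show that no allocation does better and that every maximizer gives these values. Consider any allocation with positive product.

**Step 2: the bridge separates.** We show that neither $A_i$ nor $A_k$ meets both $E_1\setminus\{b\}$ and $(L_1\cup L_2\cup L_3)\setminus\{c\}$. The piece $A_j$ has positive measure in $E_2$, so it contains a nondegenerate part of $E_2$, and no other piece contains all of $E_2$. Removing an interior point $z$ of $E_2$ separates $E_1$ from the legs, so a piece that meets both $E_1\setminus\{b\}$ and $(L_1\cup L_2\cup L_3)\setminus\{c\}$ must contain every such $z$. Being closed, it contains $E_2$. Hence neither $A_i$ nor $A_k$ meets both sets.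

Also, $\mu_j(A_j)\le1$ and $\mu_k(A_k)\le1$ always.

**Step 3: bound the product.**

Case 1: $A_i$ has no positive measure in the legs. Then $\mu_i(A_i)\le1$, and the product is at most $1$.

Case 2: $A_i$ has positive measure in the legs. By Step 2 it has measure $0$ in $E_1$. Let $p$ and $q$ be the fractions of $L_1\cup L_2\cup L_3$, by length, contained in $A_i$ and in $A_k$. Then $\mu_i(A_i)=\alpha p$ and $\mu_k(A_k)=q$. If both pieces had positive measure in at least two legs, the leg rule would give four different legs, but there are three. So one of the pieces has positive measure in at most one leg, and $s=\min(p,q)\le\frac13$. Since $p+q\le1$, we get $pq\le s(1-s)\le\frac29$. The product is therefore at most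
$$\alpha p\cdot1\cdot q\ \le\ \frac{2\alpha}9\ =\ 1-\frac{2\varepsilon}9\ <\ 1.$$

**Step 4: read off the maximizers.** The maximum is $1$. By Step 3 every maximizer falls in Case 1, where all three values are at most $1$, so all three are equal to $1$. From $\mu_k(A_k)=1$, the piece $A_k$ contains all three legs up to measure zero. From $\mu_i(A_i)=1$ in Case 1, the piece $A_i$ contains $E_1$ up to measure zero, so $A_k$ has measure $0$ in $E_1$. Hence
$$\mu_i(A_k)=\alpha=\alpha\,\mu_i(A_i),\qquad \alpha=\tfrac92-\varepsilon>\tfrac92-2\varepsilon,$$
and no maximizer is $(\frac92-2\varepsilon)$-EF. $\square$
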